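# Metric dimension of Cartesian powers and the triangular graph $T_7$

## 1. Five bits from four distances

Take the cube graph on $\{0,1\}^5$, where two strings are adjacent when they differ in one place, so that the distance $d(x,y)$ is the number of places where $x$ and $y$ differ. Someone hides a string $x=(x_1,\dots,x_5)$. We name strings $y$ and are told $d(x,y)$. All the $y$'s must be named in advance. How many are needed to pin down $x$?

The strings $e_1,\dots,e_5$ and $0$ certainly suffice, but four strings are enough: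
$$y^{(1)}=00000,\quad y^{(2)}=01001,\quad y^{(3)}=00101,\quad y^{(4)}=00011 .$$
For a string $y$ with $|y|$ ones, $d(x,y)=|y|+\sum_i x_i-2\sum_{i:\,y_i=1}x_i$. So the first answer gives $X=x_1+\dots+x_5$, and the other three then give
$$s_2=x_2+x_5,\qquad s_3=x_3+x_5,\qquad s_4=x_4+x_5 .$$
Now $s_2+s_3+s_4-X=2x_5-x_1$, and the four choices $(x_1,x_5)=(0,0),(1,0),(0,1),(1,1)$ give $0,-1,2,1$, all different. So $x_1$ and $x_5$ are known, and then $x_2,x_3,x_4$ follow.

Three strings are not enough. Since $d(x,y)=|y|+\sum_i(1-2y_i)x_i$, two strings $x,x'$ receive the same answers exactly when $z=x-x'\in\{-1,0,1\}^5$ is killed by every row $(1-2y^{(j)}_i)_i$. Every $z\in\{-1,0,1\}^5$ is such a difference. So we have a $3\times5$ matrix with entries $\pm1$, and we ask whether its kernel contains a nonzero vector with entries in $\{-1,0,1\}$. Changing the sign of a column does not affect this, so we may assume that the first row is all ones. Then each column is $(1,\pm1,\pm1)$, and there are only four possibilities for five columns. Two columns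 $i\ne j$ agree, and $z=e_i-e_j$ is in the kernel. (With fewer than three strings, add more.) So the minimum for $\{0,1\}^5$ is exactly $4$.

Two things here will return. What matters is the set of *differences* of hidden objects and whether a linear map vanishes on one of them. And decoding worked because $2x_5-x_1$ packs two bits into one integer.

## 2. Powers of a graph and a conjectured constant

Let $G$ be a connected graph on $q\ge2$ vertices with vertex set $V(G)$.

**Definition (Cartesian power).** $G^n$ is the graph on $V(G)^n$ in which two vertices are adjacent iff they differ in exactly one coordinate $i$ and $x_iy_i$ is an edge of $G$. Its distance is $d(x,y)=\sum_{i=1}^n d_G(x_i,y_i)$.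

**Definition (metric dimension).** A set $S$ of vertices *resolves* a connected graph $H$ if $x\mapsto(d(x,y))_{y\in S}$ is injective on $V(H)$. The metric dimension of $H$ is the minimum size of a resolving set. We write $m(G,n)$ for the metric dimension of $G^n$.

Section 1 shows $m(K_2,5)=4$. The following is known as $n\to\infty$. Erdős and Rényi (1963) proved $(2+o(1))n/\log_2n\le m(K_2,n)\le(3+o(1))n/\log_2 n$; Lindström (1964) and independently Cantor and Mills (1966) proved $m(K_2,n)=(2+o(1))n/\log_2n$. For complete graphs, Chvátal (1974) proved $m(K_q,n)\le(2(2+\log_q2)+o(1))\,n/\log_qn$, and Kabatianski (1999) proved $m(K_q,n)\ge(2+o(1))n/\log_qn$, with equality for $q=3,4$. Jiang and Polyanskii (2017) proved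
$$m(G,n)=(2+o(1))\,\frac{n}{\log_q n}\qquad(n\to\infty) \tag{1}$$
when $G$ is a complete graph, path, cycle or complete bipartite graph on $q$ vertices, and also for every connected graph on $q\le9$ vertices except $5$ specific graphs. The conjecture, from "On the Metric Dimension of Cartesian Powers of a Graph" (http://ru.discrete-mathematics.org/conferences/201805/wog/polianskii.pdf), is that (1) holds for every connected graph $G$ on $q$ vertices.

It is false. The counterexample is the triangular graph $T_7=J(7,2)=L(K_7)$: its vertices are the $q=21$ two-element subsets of $[7]=\{1,\dots,7\}$, with $A\sim B$ iff $|A\cap B|=1$. If $\{a,b\}$ and $\{c,d\}$ are disjoint, $\{a,c\}$ is adjacent to both. So $T_7$ is connected and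
$$d(A,B)=2-|A\cap B|\quad\text{for all }A,B .$$

**Theorem 1.** There is a real number $\Theta>21$ such that, with $\lambda:=\log_{21}\Theta>1$,
$$\liminf_{n\to\infty}\frac{m(T_7,n)}{2n/\log_{21}n}\ge\lambda>1 .$$

**Theorem 2.** There are $c>0$ and $q_0$ such that for every $q\ge q_0$ some connected graph $G$ on $q$ vertices satisfies $\liminf_n m(G,n)\big/(2n/\log_qn)\ge1+c$. Moreover, $T_7\,\square\,H$ violates the conjecture for every connected graph $H$.

Here $\square$ is the Cartesian product, in which distances add. A third theorem, a two-sided bound for every $G$, is stated in Section 9, where both of its parameters are available.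

## 3. Counting distance vectors, and what the count cannot see

We first recall why the constant $2$ in (1) is a lower bound. The tool is **Hoeffding's inequality**: if $X$ is a sum of $n$ independent mean-zero variables, each with values in an interval of length $\le \ell$, then $\Pr(|X|\ge s)\le2e^{-2s^2/(\ell^2n)}$.

Let $b=\operatorname{diam}G$, let $y^{(1)},\dots,y^{(m)}$ resolve $G^n$ with $m=m(G,n)\le n$ (if $m>n$ there is nothing to prove for large $n$), and let $x$ be uniform on $V(G)^n$. Each $d(x,y^{(j)})$ is a sum of $n$ independent terms in $[0,b]$. Take $s=b\sqrt{2n\ln(4m)}$. By Hoeffding it is within $s$ of its mean with failure probability at most $2e^{-2s^2/(b^2n)}=2(4m)^{-4}\le\frac1{2m}$, so with probability at least $\frac12$ all $m$ distances are. Each then takes at most $2s+1$ integer values. Distinct $x$ have distinct distance vectors, so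
$$\tfrac12\,q^n\le(2s+1)^m. \tag{2}$$
Since $\ln(2s+1)\le\frac12\ln n+O(\ln\ln n)$, this gives $m\ge(2-o(1))\,n\ln q/\ln n=(2-o(1))\,n/\log_qn$.

The factor $2$ comes from the fact that a distance fluctuates on the scale $\sqrt n$. The argument uses only two facts about $G$: it has $q$ vertices, and $b$ is finite. It cannot distinguish $T_7$ from $K_{21}$, for which (1) holds. To disprove the conjecture we need a lower bound that sees how the vertices sit relative to each other.

## 4. Weights on differences

As in Section 1, the condition on a resolving set concerns differences: a certain linear map must not kill a nonzero difference. Instead of a random *vertex*, we take a random *difference*. If the distribution of its image has its largest atom at $0$, and that atom is small, then the image must take many values.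

**Definition (linear model).** A linear model of $G$ consists of a map $\rho:V(G)\to\mathbb Z^r$ and, for each $v\in V(G)$, a homomorphism $\ell_v:\mathbb Z^r\to\mathbb Z$ and a constant $c_v$ with
$$d_G(p,v)=\ell_v(\rho(p))+c_v\quad\text{for all }p. \tag{3}$$
We put $\Delta=\{\rho(p)-\rho(p'):p,p'\in V(G)\}$.

The map $\rho$ is injective, because by (3) $\rho(p)$ determines all distances from $p$, and $p$ is the only vertex at distance $0$ from $p$. A model always exists: $\rho(p)=(d_G(p,v))_{v}\in\mathbb Z^{V(G)}$ with $\ell_v$ the coordinate maps and $c_v=0$. *Examples.* For $K_2$ with vertices $0,1$, take $\rho(p)=p\in\mathbb Z$, $\ell_0(t)=t$, $c_0=0$, $\ell_1(t)=-t$, $c_1=1$; here $\Delta=\{-1,0,1\}$. For $K_q$ take $\rho(p)=e_p\in\mathbb Z^q$, $\ell_v(z)=-z_v$, $c_v=1$; here $\Delta=\{0\}\cup\{e_i-e_j:i\neq j\}$.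

**Definition (admissible weight).** Let $\mathbb T=\{z\in\mathbb C:|z|=1\}$ and, for a finitely supported $g:\mathbb Z^r\to\mathbb R$ and $w\in\mathbb T^r$, let $\hat g(w)=\sum_vg(v)w^v$, where $w^v=\prod_s w_s^{v_s}$. A function $g:\mathbb Z^r\to[0,\infty)$ is admissible for the model if $g(0)>0$, $g$ is supported on $\Delta$, and $\hat g$ is real and $\ge0$ on $\mathbb T^r$.

Since $g$ and $\hat g$ are real, comparing coefficients in $\hat g=\overline{\hat g}$ gives $g(-v)=g(v)$. The quantity of interest is the ratio $\sum_vg(v)/g(0)$. It is at most $|\Delta|\le q^2$, because $g(v)=\int\hat g(w)w^{-v}\,dw\le\int\hat g(w)\,dw=g(0)$, with $dw$ the uniform probability measure on $\mathbb T^r$.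

*Example.* For $K_2$ with the model above, let $g(0)=\alpha$ and $g(\pm1)=\beta$. Then $\hat g(e^{i\theta})=\alpha+2\beta\cos\theta$ is nonnegative iff $\alpha\ge2\beta$, and the ratio is $1+2\beta/\alpha\le2$.

*Example.* For any $G$ let $g(v)$ be the number of pairs $(p,p')$ with $\rho(p)-\rho(p')=v$, that is, $g=1_P*1_{-P}$ with $P=\rho(V(G))$. Then $\hat g=|\hat 1_P|^2\ge0$, $g(0)=q$ by injectivity, $\sum g=q^2$, and the ratio is $q$.

**Proposition 4.** If $g$ is admissible for some linear model of $G$ and $\Theta=\sum_vg(v)/g(0)$, then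
$$\liminf_{n\to\infty}\frac{m(G,n)\ln n}{2n}\ge\ln\Theta .$$

Since $\dfrac{m}{2n/\log_qn}=\dfrac{m\ln n}{2n\ln q}$, the second example recovers the lower bound of Section 3, and any admissible weight with ratio above $q$ refutes (1) for $G$.

**Step 1: turn resolvability into a kernel condition.** Let $\{y^{(1)},\dots,y^{(m)}\}$ resolve $G^n$, with $m=m(G,n)$. For those large $n$ with $m>n$ we have $m\ln n/(2n)>\frac12\ln n>\ln\Theta$, so assume $m\le n$. Define the homomorphism
$$M:(\mathbb Z^r)^n\to\mathbb Z^m,\qquad M(v)_j=\sum_{i=1}^n\ell_{y^{(j)}_i}(v_i).$$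
For $x,x'\in V(G)^n$ and $v=(\rho(x_i)-\rho(x'_i))_i$, (3) gives $M(v)_j=d(x,y^{(j)})-d(x',y^{(j)})$. Every element of $\Delta^n$ is such a $v$. If it lies in $\ker M$, then $x$ and $x'$ have equal distance vectors, so $x=x'$ and $v=0$. Thus $\ker M\cap\Delta^n=\{0\}$.

**Step 2: show that the most likely value of a random image is $0$.** Let $U=(U_1,\dots,U_n)$ have independent entries, each with law $g/\sum g$. For $\theta\in[0,2\pi]^m$, independence gives
$$\mathbb E\,e^{i\langle\theta,MU\rangle}=\prod_{k=1}^n\mathbb E\exp\Big(i\sum_j\theta_j\ell_{y^{(j)}_k}(U_k)\Big)=\prod_{k=1}^n\frac{\hat g(w^{(k)})}{\sum g},$$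
where $w^{(k)}\in\mathbb T^r$ has coordinates $\exp\big(i\sum_j\theta_j\ell_{y_k^{(j)}}(e_s)\big)$. So the characteristic function $\phi$ of $MU$ is $\ge0$. By Fourier inversion, for every $y\in\mathbb Z^m$,
$$\Pr(MU=y)=\frac1{(2\pi)^m}\int\phi(\theta)e^{-i\langle\theta,y\rangle}d\theta\le\frac1{(2\pi)^m}\int\phi(\theta)\,d\theta=\Pr(MU=0).$$
As $U\in\Delta^n$ always, Step 1 gives $\Pr(MU=0)=\Pr(U=0)=(g(0)/\sum g)^n=\Theta^{-n}$.

**Step 3: confine the image to a small box.** Let $b=\operatorname{diam}G$. The coordinate $(MU)_j$ is a sum of $n$ independent terms. They have mean zero because $g$ is symmetric, and they lie in $[-b,b]$ because $\ell_v(\rho(p)-\rho(p'))=d(p,v)-d(p',v)$. Hoeffding with $\ell=2b$ gives $\Pr(|(MU)_j|\ge s)\le2e^{-s^2/(2b^2n)}$, which equals $\frac1{2m}$ for $s=b\sqrt{2n\ln(4m)}$. A union bound gives $\Pr(MU\in[-s,s]^m)\ge\frac12$.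

**Step 4: compare.** The box contains at most $(2s+1)^m$ integer points, each of probability at most $\Theta^{-n}$:
$$\tfrac12\le(2s+1)^m\,\Theta^{-n},\qquad\text{i.e.}\qquad m\ln(2s+1)\ge n\ln\Theta-\ln2. \tag{4}$$
As $m\le n$, $\ln(2s+1)\le\frac12\ln n+O(\ln\ln n)$. Dividing, $m\ln n/(2n)\ge(1-o(1))\ln\Theta-o(1)$. $\square$

**Definition.** $\Theta(G)$ is the supremum of $\sum g/g(0)$ over all admissible $g$ for all linear models of $G$. By the remarks above, $q\le\Theta(G)\le q^2$.

## 5. Characters that block the weights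

Can the ratio exceed $q$ at all? For many graphs it cannot, for a simple reason.

Suppose that $\Gamma$ is an abelian group of order $q$ and $\kappa:\mathbb Z^r\to\Gamma$ is a homomorphism injective on $\rho(V(G))$; call this a *perfect labeling*. Each character $\chi$ of $\Gamma$ gives a point $w^\chi\in\mathbb T^r$ with coordinates $\chi(\kappa(e_s))$, and $(w^\chi)^v=\chi(\kappa(v))$. Since $\sum_\chi\chi(\gamma)$ is $q$ if $\gamma=0$ and $0$ otherwise, and since $\ker\kappa\cap\Delta=\{0\}$,
$$\sum_\chi\hat g(w^\chi)=q\sum_{\kappa(v)=0}g(v)=q\,g(0).$$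
All terms are $\ge0$ and the trivial character contributes $\sum g$. Hence $\sum g\le q\,g(0)$: no weight in this model beats $q$. For $K_q$ the map $e_p\mapsto p\in\mathbb Z_q$ is a perfect labeling. (Section 9 shows that labelings also produce good resolving sets, so they matter on both sides.)

So we need a graph without a perfect labeling. For $T_7$ use the model
$$\rho(A)=e_a+e_b\in\mathbb Z^7\ \text{ for }A=\{a,b\},\qquad \ell_B(v)=-\langle v,1_B\rangle,\qquad c_B=2,$$
valid because $d(A,B)=2-|A\cap B|$. A perfect labeling is then a choice of elements $a_1,\dots,a_7$ in an abelian group $\Gamma$ of order $21$ whose $21$ pair sums $a_i+a_j$ ($i<j$) are all different, hence run through all of $\Gamma$.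

Assume that such elements exist, and let $\chi\ne1$ be a character and $w_i=\chi(a_i)$. Then
$$e_2(w):=\sum_{i<j}w_iw_j=\sum_{\gamma\in\Gamma}\chi(\gamma)=0 .$$
On the other hand, put $u(w)=\big|\sum_iw_i\big|^2$. The $a_i$ are distinct (if $a_i=a_j$ then $a_i+a_k=a_j+a_k$), so by orthogonality $\sum_\chi u(\chi(a_1),\dots,\chi(a_7))=21\cdot7=147$. The trivial character contributes $49$. The other $20$ contribute $98$, on average $4.9$. So the labeling would force, for some $\chi\neq 1$, a point with $e_2(w)=0$ and $u(w)\ge4.9$. The following lemma says that there is no such point.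

**Lemma 5.** If $w_1,\dots,w_7\in\mathbb T$ and $e_2(w)=\sum_{i<j}w_iw_j=0$, then $|w_1+\dots+w_7|^2<4.9$.

So $T_7$ has no perfect labeling. This alone does not touch the conjecture: it rules out one kind of construction and says nothing about an arbitrary resolving set. But the inequality in Lemma 5 is stronger than nonexistence, and it is what a weight needs.

## 6. Proof of Theorem 1 from Lemma 5

**Step 1: find a one-parameter family of weights and its threshold.** In our model
$$\Delta=\{0\}\cup\{e_i-e_j:i\ne j\}\cup\{e_a+e_b-e_c-e_d:a,b,c,d\text{ distinct}\}.$$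
Expanding products,
$$u=7+\sum_{i\ne j}w_i\bar w_j,\qquad |e_2|^2=\sum_{A,B}w^{\rho(A)-\rho(B)}=21+5\sum_{i\ne j}w_i\bar w_j+\sum_{A\cap B=\emptyset}w^{\rho(A)-\rho(B)} .$$
The $5$ arises because $e_i-e_j=(e_i+e_k)-(e_j+e_k)$ for exactly five $k$. Ordered disjoint pairs $(A,B)$ give distinct exponents, since $A$ and $B$ are read off from the signs. The weight $1_P*1_{-P}$ has transform $|e_2|^2$ and ratio exactly $21$. Perturb it: for constants $K\ge1$ and $c$, consider $K|e_2|^2+c-u$. It is the transform of a function with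
$$g(0)=21K+c-7,\qquad\sum g=441K+c-49,\qquad\sum g-21g(0)=98-20c .$$
So the ratio exceeds $21$ exactly when $c<4.9$ (given $g(0)>0$). Nonnegativity at the zeros of $e_2$ requires $u\le c$ there. Lemma 5 leaves room for this.

**Step 2: choose $K$.** *Claim: there is an integer $K\ge1$ with $K|e_2(w)|^2+4.9-u(w)>0$ on all of $\mathbb T^7$.* Otherwise, for every integer $K\ge1$ there is $w_K\in\mathbb T^7$ with
$$K|e_2(w_K)|^2\le u(w_K)-4.9\le49-4.9=44.1 .$$
Then $e_2(w_K)\to0$ and $u(w_K)\ge4.9$, so a limit point $w$ of the sequence has $e_2(w)=0$ and $u(w)\ge4.9$, contradicting Lemma 5.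

**Step 3: write down the weight.** By compactness the function in the claim has a positive minimum, so there is $\varepsilon\in(0,1)$ with
$$\hat g(w):=K|e_2(w)|^2+4.9-\varepsilon-u(w)\ge0\quad\text{on }\mathbb T^7. \tag{5}$$
By the expansions, $\hat g$ is the transform of a function $g$ supported on $\Delta$ with
$$g(0)=21K-2.1-\varepsilon>0,\quad g(e_i-e_j)=5K-1\ge0,\quad g(e_a+e_b-e_c-e_d)=K\ge0 .$$
So $g$ is admissible, and by Step 1 with $c=4.9-\varepsilon$ we have $\sum g=21g(0)+20\varepsilon$. Hence
$$\Theta:=\frac{\sum g}{g(0)}=21+\frac{20\varepsilon}{g(0)}>21 .$$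

**Step 4: conclude.** Proposition 4 gives $\liminf m(T_7,n)\ln n/(2n)\ge\ln\Theta$. Dividing by $\ln21$, $\liminf\frac{m(T_7,n)}{2n/\log_{21}n}\ge\log_{21}\Theta>1$. $\square$

## 7. Seven unit numbers with vanishing $e_2$: proof of Lemma 5

Suppose $e_2(w)=0$ and $|\sum w_i|^2\ge4.9$. The geometry behind the proof is as follows. These hypotheses force the $w_i$ to be close to $\pm1$ in mean square: five on the right and two on the left. One of the five must carry almost all the deviation and lie far from the real axis. Two moment identities then require its large imaginary part to be balanced on *both* sides by the remaining points, and this costs more deviation than is available. The letters below are local to this section.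

**Step 1: normalize.** Multiplying all $w_i$ by one unit number keeps $e_2=0$ and $|\sum w_i|$, so assume $\sum w_i=r>0$. Then $r\ge\sqrt{4.9}>2.2135$, and $0=2e_2=r^2-\sum w_i^2$ gives $\sum w_i^2=r^2$. With $w_i=x_i+\mathrm iy_i$, this, together with $\sum(x_i^2+y_i^2)=7$, says
$$\sum x_i=r,\quad\sum y_i=0,\quad\sum x_iy_i=0,\quad Y:=\sum y_i^2=\tfrac{7-r^2}2\le1.05. \tag{6}$$
In particular $r\le\sqrt7<2.646$.

**Step 2: count signs.** Let $s_i=1$ if $x_i\ge0$ and $s_i=-1$ otherwise, and $\delta_i=1-|x_i|\in[0,1]$. Then $y_i^2=1-x_i^2=\delta_i(2-\delta_i)$, so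
$$\delta_i\le y_i^2\le2\delta_i,\qquad\sum\delta_i\le Y\le1.05 .$$
Let $\mathcal A=\sum s_i$, an odd integer since there are seven signs. From $x_i=s_i(1-\delta_i)$ we get $r=\mathcal A-\sum s_i\delta_i$, so $\mathcal A\in[r-1.05,\,r+1.05]\subset[1.16,3.70]$. Hence $\mathcal A=3$: there are five positive and two negative signs, with index sets $I_+$ and $I_-$. Put
$$D=\sum_{I_-}\delta_i,\qquad E=\sum_{I_+}\delta_i,\qquad\eta=3-r\in(0.354,\,0.7865).$$
Then $r=3-E+D$, i.e. $E=\eta+D$.

**Step 3: compute the second moment of the $\delta_i$.** Since $Y=2\sum\delta_i-\sum\delta_i^2$ and $E+D=\eta+2D$,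
$$\sum\delta_i^2=2(E+D)-Y=a+4D,\qquad a:=2\eta-\tfrac{7-(3-\eta)^2}2=1-\eta+\tfrac{\eta^2}2. \tag{7}$$

**Step 4: show that one $\delta$ in $I_+$ is large.** Number the points so that $\delta_1$ is the maximum over $I_+$. As $\delta_i\le1$, $\sum_{I_-}\delta_i^2\le D$. So (7) gives $\delta_1E\ge\sum_{I_+}\delta_i^2\ge a+3D$, that is,
$$\delta_1\ge\frac{a+3D}{\eta+D} .$$
We draw three conclusions.

First, $3\eta>1.06$, while $a$ is decreasing in $\eta$ on $(0,1)$ and so $a<0.71$. Thus $3\eta\ge a$, which makes the fraction at least $a/\eta=\frac1\eta-1+\frac\eta2$. This is decreasing on $(0,\sqrt2)$, and at $\eta=0.7865$ it is $1.2714\ldots-1+0.39325>0.664$. So $\delta_1\ge0.664$.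

Second, $\delta_1\le1$ gives $a+3D\le\eta+D$, so $2D\le\eta-a=2\eta-1-\frac{\eta^2}2$. This is increasing for $\eta<2$ and at $0.7865$ is below $0.264$. So $D\le0.132$.

Third, $\delta_1\le E=\eta+D$ gives $(\eta+D)^2\ge a+3D$, that is,
$$D(3-2\eta-D)\le h:=\eta^2-a=\tfrac{\eta^2}2+\eta-1 .$$
Here $h<0.0958$, as $\eta<0.7865$, and $3-2\eta-D\ge3-1.573-0.132=1.295$. Hence $D\le0.0958/1.295$, so $D\le0.074$. Moreover $h\ge0$, which means $\eta\ge\sqrt3-1>0.732$.

**Step 5: bound the remaining deviations from above.** Let $\sigma=E-\delta_1=\sum_{I_+\setminus1}\delta_i\ge0$. Then $\sigma=\eta+D-\delta_1\le0.7865+0.074-0.664=0.1965$. Insert $\delta_1=\eta+D-\sigma$ in (7): $(\eta+D-\sigma)^2+\sum_{i\ne1}\delta_i^2=a+4D$. Expanding,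
$$h=2\eta\sigma+(4-2\eta)D-(D-\sigma)^2-\sum_{i\ne1}\delta_i^2 .$$
Since $\sum_{i\ne1}\delta_i^2\le\sigma^2+D^2$ and $(D-\sigma)^2\le\sigma^2+D^2$,
$$2\sigma(\eta-\sigma)+D(4-2\eta-2D)\le h<0.0958. \tag{8}$$
Now bootstrap, using $0.732\le\eta\le0.7865$ and the current upper bounds for $\sigma$ and $D$ inside the brackets.

* With $\sigma\le0.1965$, $D\le0.074$: $2(\eta-\sigma)\ge1.071$ and $4-2\eta-2D\ge2.279$. So $1.071\sigma+2.279D\le0.0958$, whence $\sigma\le0.0895$ and $D\le0.0421$.
* With these: the coefficients are at least $1.285$ and $2.342$. So $1.285\sigma+2.342D\le0.0958$, whence $\sigma\le0.0746$ and $D\le0.0410$.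
* With these: the coefficients are at least $1.314$ and $2.345$. So
$$1.314\,\sigma+2.345\,D\le0.0958,\qquad\sigma\le0.073,\qquad D\le0.0409. \tag{9}$$

**Step 6: write the balance identities.** Conjugating all $w_i$ changes nothing except the signs of the $y_i$. Since $\delta_1>0$ we have $y_1\ne0$, so assume $y_1>0$. As $t(2-t)$ increases on $[0,1]$, $y_1^2=\delta_1(2-\delta_1)\ge0.664\cdot1.336$, so $y_1\ge0.9418$. By (6), $\sum(1-x_i)y_i=0$ and $\sum(1+x_i)y_i=0$. On $I_+$ we have $1-x_i=\delta_i$ and $1+x_i=2-\delta_i$; on $I_-$ these are exchanged. So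
$$\sum_{I_+\setminus1}\delta_iy_i+\sum_{I_-}(2-\delta_i)y_i=-\delta_1y_1, \tag{10}$$
$$\sum_{I_+\setminus1}(2-\delta_i)y_i+\sum_{I_-}\delta_iy_i=-(2-\delta_1)y_1. \tag{11}$$

**Step 7: bound $D$ from below by (10).** We have $\delta_1y_1\ge0.664\cdot0.9418\ge0.6253$. For $i\in I_+\setminus1$, $|y_i|\le\sqrt{2\delta_i}\le\sqrt{2\sigma}$, so $\sum_{I_+\setminus1}\delta_i|y_i|\le\sigma\sqrt{2\sigma}\le0.0279$. Hence $2\sum_{I_-}|y_i|\ge0.6253-0.0279=0.5974$ and $\sum_{I_-}|y_i|\ge0.2987$. By Cauchy–Schwarz with two terms, $2D\ge\sum_{I_-}y_i^2\ge0.2987^2/2\ge0.0446$, so $D\ge0.0223$.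

**Step 8: bound $\sigma$ from below by (11).** We have $\delta_1\le E=\eta+D\le0.7865+0.0409=0.8274$. The function $(2-t)\sqrt{t(2-t)}=(2-t)^{3/2}t^{1/2}$ has logarithmic derivative $-\frac3{2(2-t)}+\frac1{2t}$, negative for $\frac12<t<2$. So $(2-\delta_1)y_1$ is at least its value at $t=0.8274$, which is $1.1726\sqrt{0.9702\ldots}\ge1.154$. Also $\sum_{I_-}\delta_i|y_i|\le D\sqrt{2D}\le0.0118$. Hence $2\sum_{I_+\setminus1}|y_i|\ge1.1422$ and $\sum_{I_+\setminus1}|y_i|\ge0.5711$. By Cauchy–Schwarz with four terms, $2\sigma\ge\sum_{I_+\setminus1}y_i^2\ge0.5711^2/4\ge0.0815$, so $\sigma\ge0.0407$.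

**Step 9: compare.** Now $1.314\,\sigma+2.345\,D\ge0.0534+0.0522=0.1056>0.0958$, contradicting (9). $\square$

This completes the proof of Theorem 1.

## 8. Large orders and products: proof of Theorem 2

**Step 1: reach every order by a pendant path.** Let $21^k\le q<21^{k+1}$ with $k\ge1$, let $H=T_7^{\,k}$, and form $G$ by attaching to one vertex $o$ of $H$ a pendant path with $q-21^k$ new vertices. We claim that $m(G,n)\ge m(T_7,kn)$.

Let $S$ resolve $G^n$. For $y\in S$, let $y'\in V(H)^n$ arise by replacing every coordinate that lies on the path by $o$. For $x\in V(H)^n$, a replaced coordinate satisfies $d_G(x_i,y_i)=d_H(x_i,o)+d_G(o,y_i)$, and at the others $d_G(x_i,y_i)=d_H(x_i,y_i)$. So $d(x,y)-d(x,y')$ does not depend on $x$, and $\{y':y\in S\}$ distinguishes the vertices of $V(H)^n$ just as $S$ does. It resolves $H^n=T_7^{\,kn}$ and has at most $|S|$ elements.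

**Step 2: compare the constants.** For fixed $k$, $\ln(kn)\sim\ln n$, so Theorem 1 gives
$$m(G,n)\ge(2\lambda-o(1))\frac{kn\ln21}{\ln n},\qquad\text{while}\qquad\frac{2n}{\log_qn}=\frac{2n\ln q}{\ln n}\le\frac{2n(k+1)\ln21}{\ln n}.$$
So $\liminf\frac{m(G,n)}{2n/\log_qn}\ge\lambda\frac k{k+1}$. Since $\lambda>1$, for all $k\ge k_0$ this is at least $\frac{1+\lambda}2=1+\frac{\lambda-1}2$. Take $c=\frac{\lambda-1}2$ and $q_0=21^{k_0}$.

**Step 3: take products with an arbitrary connected $H$.** Let $\rho_1$ be the model of $T_7$ with the weight $g$ of (5), and let $\rho_2$ be any model of $H$, with $P_H=\rho_2(V(H))$. Distances in $T_7\,\square\,H$ add, so $(p,h)\mapsto(\rho_1(p),\rho_2(h))$ with $\ell_{(v,v')}(z,z')=\ell_v(z)+\ell_{v'}(z')$ and constant $c_v+c_{v'}$ is a linear model of $T_7\,\square\,H$, with difference set $\Delta_1\times\Delta_2$. The function $(z,z')\mapsto g(z)\cdot(1_{P_H}*1_{-P_H})(z')$ is nonnegative, supported on $\Delta_1\times\Delta_2$ and positive at $0$, and its transform is the product of two nonnegative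 functions. It is admissible with ratio $\Theta\cdot|V(H)|>21|V(H)|=|V(T_7\,\square\,H)|$. Proposition 4 shows that (1) fails for $T_7\,\square\,H$. $\square$

## 9. From labels to resolving sets: a two-sided bound

We now bound $m(G,n)$ from above for every connected $G$. Labelings as in Section 5 return, no longer required to be perfect, and for blocks of coordinates. Constants can be dropped if we work modulo them.

Let $V=V(G)$, $D_v(x)=d_G(x,v)$, $W=\mathbb Z^V/\mathbb Z\mathbf 1$ and $C_0=\{c\in\mathbb Z^V:\sum_vc_v=0\}$. The group $W$ is free, and $C_0=\mathrm{Hom}(W,\mathbb Z)$, with $c$ acting as $z\mapsto\sum_v c_vz_v$. Let $\varphi(p)\in W$ be the class of $(d_G(p,v))_v$, so that $c(\varphi(p))=\sum_vc_vD_v(p)$. The map $\varphi$ is injective: if $\varphi(p)=\varphi(p')$, then $d(p,\cdot)-d(p',\cdot)$ is constant, equal to $-d(p,p')$ (evaluate at $p$) and to $d(p,p')$ (evaluate at $p'$), so $p=p'$. From now on $\Delta=\varphi(V)-\varphi(V)$, and $\Lambda\le W$ is the free group generated by $\Delta$.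

**Definition.** $\tau(G)=\inf|\Gamma|^{1/k}$ over all $k\ge1$, finite abelian groups $\Gamma$ and homomorphisms $\psi:\Lambda^k\to\Gamma$ with $\ker\psi\cap\Delta^k=\{0\}$.

We have $\tau(G)<\infty$: take $k=1$ and $\Lambda\to\Lambda/N\Lambda$ with $N$ larger than all basis coordinates of elements of $\Delta$ in absolute value. And $\tau(G)\ge q$: fix $p_0\in V$. If $x,x'\in V^k$ have the same image under $x\mapsto\psi\big((\varphi(x_i)-\varphi(p_0))_i\big)$, then $(\varphi(x_i)-\varphi(x_i'))_i\in\ker\psi\cap\Delta^k$, so $x=x'$. Thus $|\Gamma|\ge q^k$. In particular $|\Gamma|\ge2$.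

*Example.* For $K_q$ on $\{1,\dots,q\}$, $\varphi(p)-\varphi(p')$ is the class of $e_{p'}-e_p$. A sum-zero vector that is constant is $0$, so $\Lambda$ is the group of sum-zero vectors in $\mathbb Z^q$. The map $\psi(v)=\sum_jjv_j\in\mathbb Z_q$ does not vanish on any nonzero element of $\Delta$, so $\tau(K_q)=q$.

**Theorem 3.** For every connected $G$ on $q\ge2$ vertices,
$$\log_q\Theta(G)\le\liminf_n\frac{m(G,n)}{2n/\log_qn}\le\limsup_n\frac{m(G,n)}{2n/\log_qn}\le\log_q\tau(G),$$
where $q\le\Theta(G)$.

The first inequality is Proposition 4 with the supremum over $g$. The rest of this section proves the last one. Two lemmas prepare it: the first packs a block of coordinates into one integer, as $2x_5-x_1$ did in Section 1, and the second realizes that integer by distances.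

**Lemma 6.** Given $\psi:\Lambda^k\to\Gamma$ with $\ker\psi\cap\Delta^k=\{0\}$, there is a constant $C\ge1$ such that for every $t\ge1$ there are $c^{(1)},\dots,c^{(kt)}\in C_0$ with $\|c^{(i)}\|_1\le C|\Gamma|^t$ for which $x\mapsto\sum_ic^{(i)}(\varphi(x_i))$ is injective on $V^{kt}$.

**Step 1: lift $\psi$ to integers and use digits.** Write $\Gamma=\bigoplus_{i=1}^l\mathbb Z_{N_i}$ with $N_i\ge2$. Fix a basis of $\Lambda$, and let $\Lambda^k$ and $\Lambda^{kt}=(\Lambda^k)^t$ have the bases obtained by placing it in each coordinate. Lift the components of $\psi$ to homomorphisms $f_i:\Lambda^k\to\mathbb Z$ with values in $[0,N_i)$ on the basis. Let $C_1\ge1$ be an integer with $|f_i|\le C_1$ on the finite set $\Delta^k$ for all $i$. For $v=(v_0,\dots,v_{t-1})\in(\Lambda^k)^t$ put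
$$F_i(v)=\sum_{s<t}N_i^s\,f_i(v_s).$$
Suppose $v\in\Delta^{kt}$ and all $F_i(v)=0$. Modulo $N_i$, $f_i(v_0)\equiv0$ for all $i$, so $\psi(v_0)=0$ and hence $v_0=0$. Then $f_i(v_0)=0$; dividing by $N_i$ and iterating gives $v=0$.

**Step 2: merge the $F_i$ into one integer.** On $\Delta^{kt}$ we have $|F_i|\le C_1\sum_{s<t}N_i^s\le C_1N_i^t<R_i:=2C_1N_i^t+1$. Put $\Phi=\sum_{i=1}^lR_1\cdots R_{i-1}F_i$. If $v\in\Delta^{kt}$ and $\Phi(v)=0$, then $R_1\mid F_1(v)$, so $F_1(v)=0$; dividing by $R_1$ and repeating, all $F_i(v)=0$, so $v=0$ by Step 1. On a basis element $0\le F_i\le N_i^{t-1}(N_i-1)<N_i^t$, and $R_j\le(2C_1+1)N_j^t$. So there $|\Phi|\le C_2|\Gamma|^t$ with $C_2=l(2C_1+1)^l$.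

**Step 3: realize $\Phi$ by elements of $C_0$.** Let $\lambda_1,\dots,\lambda_e$ be the fixed basis of $\Lambda$. These are linearly independent over $\mathbb Q$ in $W\otimes\mathbb Q$, so there are rational functionals on $W$ dual to them. Clearing denominators gives $c_1,\dots,c_e\in C_0$ and $N_0\ge1$ with $c_j(\lambda_i)=N_0$ if $i=j$ and $0$ otherwise. Let $h_i:\Lambda\to\mathbb Z$ be the restriction of $\Phi$ to the $i$-th of the $kt$ coordinates, and put $c^{(i)}=\sum_jh_i(\lambda_j)c_j$. Then $c^{(i)}=N_0h_i$ on $\Lambda$, and $\|c^{(i)}\|_1\le C|\Gamma|^t$ with $C=\max\big(1,C_2\sum_j\|c_j\|_1\big)$. For $x\ne x'$ the two values differ by $N_0\,\Phi\big((\varphi(x_i)-\varphi(x_i'))_i\big)$, where the argument is a nonzero element of $\Delta^{kt}$. So the difference is nonzero. $\square$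

**Lemma 7.** If $c\in C_0$ and $\|c\|_1\le2^d$ with $d\ge1$, there is a map $y:2^{[d]}\to V$ with $\sum_{B\subseteq[d]}(-1)^{|B|}D_{y(B)}=\sum_vc_vD_v$.

*Proof.* Let $c_v^+=\max(c_v,0)$ and $c_v^-=\max(-c_v,0)$. Since $\sum c_v=0$, $\sum c_v^+=\sum c_v^-\le2^{d-1}$, and $[d]$ has $2^{d-1}$ even and $2^{d-1}$ odd subsets. Let $y$ send $c_v^+$ even subsets and $c_v^-$ odd subsets to $v$, for each $v$. Equally many even and odd subsets remain; send them all to one fixed vertex, and they cancel. $\square$

**Definition (doubly resolving).** A set $S$ of vertices of $G^n$ is doubly resolving if for all $x\ne x'$ the function $s\mapsto d(x,s)-d(x',s)$ is not constant on $S$; equivalently, the answers determine $x$ even if all are shifted by one unknown constant. Let $\mu(n)$ be the minimum size of such a set.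

A doubly resolving set resolves, so $m(G,n)\le\mu(n)$. *Example.* In $K_2$ the set $\{0\}$ resolves but is not doubly resolving; $\{0,1\}$ is, since $d(1,\cdot)-d(0,\cdot)$ takes the values $1$ and $-1$.

**Step 1: set up the scheme (after Lindström).** Fix $\psi$ as in Lemma 6. For $d\ge1$ let $t(d)$ be the largest $t\ge0$ with $C|\Gamma|^t\le2^d$, and $t(d)=0$ if there is none; put $k(d)=k\,t(d)$. Then
$$k(d)\ge\frac{kd}{\log_2|\Gamma|}-O(1),\qquad k(d)=O(d).$$
Fix $T$. For each nonempty $A\subseteq[T]$ take a block of $k(|A|)$ coordinates, named $(A,i)$. Let $f_{A,i}=\sum_vc^{(i)}_vD_v$ with $c^{(i)}$ from Lemma 6 for $t=t(|A|)$. (Blocks with $t(|A|)=0$ are empty.) Since $\|c^{(i)}\|_1\le2^{|A|}$, Lemma 7 gives $y_{A,i}:2^A\to V$ with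
$$\sum_{B\subseteq A}(-1)^{|B|}D_{y_{A,i}(B)}=f_{A,i}.$$
For each $B\subseteq[T]$ let the query $y(B)$ have entry $y_{A,i}(B\cap A)$ at coordinate $(A,i)$. Let $a_B=d(x,y(B))$ be the answers.

**Step 2: decode from large sets to small.** For nonempty $A'\subseteq[T]$,
$$\sum_{B\subseteq A'}(-1)^{|B|}a_B=\sum_{A,i}\ \sum_{B\subseteq A'}(-1)^{|B|}D_{y_{A,i}(B\cap A)}(x_{A,i}).$$
Consider the inner sum. If $A'\not\subseteq A$, it vanishes: adding or removing a fixed element of $A'\setminus A$ pairs the sets $B$ with opposite signs and equal $B\cap A$. If $A=A'$, it equals $f_{A',i}(x_{A',i})$. If $A\supsetneq A'$, it depends only on block $A$. So process the sets $A'$ by decreasing size. When $A'$ is reached, the blocks of all larger sets are known, and we obtain $\sum_if_{A',i}(x_{A',i})=\sum_ic^{(i)}(\varphi(x_{A',i}))$, which determines block $A'$ by Lemma 6. Only alternating sums over nonempty $A'$ are used, and there a common additive constant cancels. So the queries are doubly resolving: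
$$\mu(N(T))\le2^T,\qquad N(T)=\sum_{d\ge1}\binom Td k(d)\ge\frac k{\log_2|\Gamma|}\,T2^{T-1}-O(2^T), \tag{12}$$
whenever $N(T)\ge1$, using $\sum_dd\binom Td=T2^{T-1}$. Also $N(T)=O(T2^T)$, and $N$ is nondecreasing.

*Example.* The mechanism for $K_2$ and $T=2$: use $f=D_0-D_1=2x-1$ for each of the blocks $\{1\},\{2\}$, and $f_1=D_0-D_1$, $f_2=2(D_0-D_1)$ for the two coordinates of the block $\{1,2\}$. The sum $f_1+f_2$ takes the four values $\pm1\pm2$, so it decodes two bits. In the coordinate order $(\{1\}),(\{2\}),(\{1,2\},1),(\{1,2\},2)$, Lemma 7 may give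
$$y(\emptyset)=0000,\quad y(\{1\})=1011,\quad y(\{2\})=0101,\quad y(\{1,2\})=1100 .$$
Indeed in $a_\emptyset-a_{\{1\}}-a_{\{2\}}+a_{\{1,2\}}$ the first two coordinates cancel, the third contributes $D_0-D_1$ and the fourth $2(D_0-D_1)$. Then $a_\emptyset-a_{\{1\}}$ gives the first bit and $a_\emptyset-a_{\{2\}}$ the second. These four vertices are doubly resolving in $K_2^4$.

**Step 3: pass to all $n$.** First, $\mu$ is nondecreasing: given a doubly resolving set for $G^{n+1}$, pad $x\in V^n$ by a fixed vertex and truncate the queries; the padded coordinate contributes the same to $d(x,s)$ and $d(x',s)$. Second, $\mu(n+n')\le\mu(n)+\mu(n')$: given doubly resolving sets $S,S'$, use $S\times\{\mathbf a\}\cup\{\mathbf a'\}\times S'$ with fixed $\mathbf a\in V^{n'}$, $\mathbf a'\in V^n$. If, say, the first parts of $x,x'$ differ, then on $S\times\{\mathbf a\}$ the distance difference is a nonconstant function of $s\in S$ plus a constant; the other case is symmetric.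

Given an integer $L\ge1$ and $n$ large, let $T$ be maximal with $N(T)\le n/L$. Then $T\to\infty$ as $n\to\infty$. Since $L\,N(T)\le n<L\,N(T+1)$ and $N(T)$ is of order $T2^T$, we have $\log_2n=T+O(\log T)$. As $n/N(T)\ge L$, we have $\lceil n/N(T)\rceil\le(1+\frac1L)\,n/N(T)$, so by (12)
$$m(G,n)\le\mu(n)\le\Big\lceil\frac n{N(T)}\Big\rceil2^T\le\Big(1+\frac1L\Big)\frac{n2^T}{N(T)}\le\Big(1+\frac1L\Big)(2+o(1))\,\frac{n\log_2|\Gamma|^{1/k}}{\log_2n}.$$
Divide by $2n/\log_qn=2n\log_2q/\log_2n$, let $n\to\infty$ and then $L\to\infty$: the limsup is at most $\log_q|\Gamma|^{1/k}$. The infimum over $\psi$ gives $\log_q\tau(G)$. $\square$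

## 10. When the constant is $2$, and bounds for $T_7$

By Theorem 3 the conjectured asymptotics (1) hold whenever $\tau(G)=q$, and they fail whenever $\Theta(G)>q$. A sufficient condition for $\tau(G)=q$ is that some homomorphism $\psi$ from $\Lambda$ to a group $\Gamma$ of order $q$ is injective on a translate $z+\varphi(V)$ lying in $\Lambda$. Indeed, if $\psi(\varphi(p)-\varphi(p'))=0$, then $z+\varphi(p)$ and $z+\varphi(p')$ have equal images, so $p=p'$; hence $\tau(G)\le q$ with $k=1$, and $\tau(G)\ge q$ always.

For $T_7$, let $\Lambda'\le\mathbb Z^7$ be generated by the vectors $\rho(A)-\rho(B)$. The homomorphism from $\Lambda'$ to $W$ sending $v$ to the class of $(-\langle v,1_B\rangle)_B$ takes $\rho(A)-\rho(A')$ to $\varphi(A)-\varphi(A')$, so its image is $\Lambda$. It is injective: if $v$ has sum zero and all $v_i+v_j$ ($i\ne j$) are equal, then comparing $v_i+v_j$ with $v_i+v_k$ shows that all $v_j$ are equal, so $v=0$. So we may compute $\tau(T_7)$ with $\Lambda'$.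

Take the marks $0,1,4,10,18,23,25$. Their positive differences are
$$1,4,10,18,23,25;\quad3,9,17,22,24;\quad6,14,19,21;\quad8,13,15;\quad5,7;\quad2,$$
which are $21$ distinct numbers, all at most $25$. Two of them sum to at most $50$, so all $42$ signed differences are distinct and nonzero modulo $51$. Hence the $21$ sums of two distinct marks are distinct modulo $51$. Indeed, suppose $a+b\equiv c+d$ with $\{a,b\}\ne\{c,d\}$. If the pairs share a mark, the two other marks are congruent, which is impossible. If the pairs are disjoint, then $a-c\equiv d-b$ forces $a=d$ and $c=b$, which is impossible. So $\psi(v)=\sum_i(\text{mark}_i)\,v_i\in\mathbb Z_{51}$ is nonzero on every $\rho(A)-\rho(B)$ with $A\ne B$, and $\tau(T_7)\le51$. With Theorems 1 and 3,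
$$2\lambda\le\liminf_n\frac{m(T_7,n)}{n/\log_{21}n}\le\limsup_n\frac{m(T_7,n)}{n/\log_{21}n}\le2\log_{21}51<2.59,\qquad\lambda>1 .$$
The exact constant for $T_7$ is not determined by these arguments.
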